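# Minimum degree and $k$-connected subgraphs: the value $3k-4$ and what happens just below it

## 1. Connectivity, good graphs and separations

All graphs are finite and simple and have at least one vertex. We write $\deg(v)$ for the degree of a vertex, $N(v)$ for its set of neighbors, $\delta(G)$ for the minimum degree, $\#S$ for the number of elements of a set $S$, and $G[S]$ for the subgraph induced on $S$. As usual $x^+=\max\{x,0\}$.

**Definition ($k$-connected).** For $k\ge1$, a graph $H$ is $k$-connected if it has more than $k$ vertices and $H-S$ is connected for every set $S$ of fewer than $k$ vertices.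

For example, $K_{k+1}$ is $k$-connected, while $K_k$ is not, because it has too few vertices. A cycle is 2-connected but not 3-connected. We shall use one simple fact: a $k$-connected graph $H$ has $\delta(H)\ge k$. Indeed, if $\deg(v)\le k-1$, then deleting $N(v)$ leaves at least $(k+1)-(k-1)=2$ vertices, one of which is the isolated vertex $v$.

**Definition (good graph).** Fix $k\ge2$ and put $\kappa=k-1$ throughout. A graph is good if it has no $k$-connected subgraph. Every subgraph of a good graph is good.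

Every graph on at most $k$ vertices is good. For $k=2$ the good graphs are exactly the forests: a cycle is 2-connected, and a 2-connected graph has minimum degree at least 2, so it contains a cycle. Here is the example that will accompany us. Let $H_m$ be the join of a clique $K_\kappa$ with $m$ independent vertices, all edges between the two parts being present. An independent vertex has degree at most $\kappa=k-1$ in any subgraph, so it lies in no $k$-connected subgraph. Only the $k-1$ clique vertices remain, which are too few. So $H_m$ is good for every $m$.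

**Definition (separation).** A separation of $G$ is a partition $V(G)=A\sqcup Z\sqcup B$ with $\#Z=\kappa$, with $A,B\neq\emptyset$, and with no edges between $A$ and $B$. We then write $G_1=G[A\cup Z]$ and $G_2=G[Z\cup B]$.

In $H_m$ with $m\ge2$ one may take $Z$ to be the clique and split the independent vertices into $A$ and $B$ in any way. Note how degrees behave: vertices of $A$ have the same degree in $G$ and in $G_1$, vertices of $B$ have the same degree in $G$ and in $G_2$, and a vertex $z\in Z$ has $\deg_G(z)=\deg_{G_1}(z)+\#(N(z)\cap B)$.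

**Lemma 0.** A good graph with at least $\kappa+2$ vertices has a separation.

*Proof.* The graph has more than $k=\kappa+1$ vertices and is not $k$-connected, so some $S$ with $\#S\le\kappa$ leaves $G-S$ disconnected. Distribute the components of $G-S$ into two nonempty classes $A,B$. While $\#S<\kappa$, we have $\#A+\#B\ge(\kappa+2)-(\kappa-1)=3$, so one of $A,B$ has at least two vertices, and we move one of its vertices into $S$. This keeps both classes nonempty and creates no edges between them. Stop when $\#S=\kappa$. ∎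

## 2. The conjectured threshold, and what will be proved

High minimum degree does not make a graph highly connected (take two disjoint large cliques), but it does force a highly connected subgraph. How much minimum degree is needed? The problem, from "Research Problems from the Fourth Cracow Conference (Czorsztyn, 2002)", quotes the following known facts. For $2\le k\le7$, $\delta(G)\ge3k-4$ forces a $k$-connected subgraph, and there is a graph with $\delta(G)=3k-5$ without one. For $k\ge8$, $\delta(G)\ge4k-6$ forces a $k$-connected subgraph.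

**Conjecture 1.** For every $k\ge2$: (a) every graph with $\delta(G)\ge3k-4$ has a $k$-connected subgraph; (b) there is a graph with $\delta(G)=3k-5$ that has no $k$-connected subgraph.

The task is to prove or disprove this for all $k\ge2$. Part (a) turns out to be true for all $k$. Part (b) fails for all large $k$, so the conjecture as stated is false.

**Theorem 1.** Let $k\ge2$. (i) If $\delta(G)\ge3k-4$, then $G$ has a $k$-connected subgraph. (ii) If $G$ has at least $2k-2$ vertices and no $k$-connected subgraph, then at least $2k-2$ vertices of $G$ have degree at most $3k-5$. The number $2k-2$ is best possible.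

**Theorem 2.** There are absolute constants $\sigma>0$ and $k_0$ such that for all $k\ge k_0$ every graph with $\delta(G)\ge(3-\sigma)(k-1)$ has a $k$-connected subgraph. Moreover $\sigma(k-1)\ge2$ for $k\ge k_0$.

**Corollary.** For $k\ge k_0$ we have $3k-5=3(k-1)-2\ge(3-\sigma)(k-1)$. So every graph with $\delta(G)=3k-5$ has a $k$-connected subgraph, part (b) fails for every $k\ge k_0$, and Conjecture 1 is disproved.

The exact set of $k$ for which (b) holds is not determined here.

## 3. Forests, and cliques joined to independent sets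

For $k=2$ we have $3k-4=2$ and $3k-5=1$. A graph with $\delta\ge2$ contains a cycle, which is 2-connected, and $K_2$ has minimum degree 1 and no 2-connected subgraph. So (a) and (b) hold for $k=2$. A forest on at least $2=2k-2$ vertices has at least two vertices of degree at most $1=3k-5$. This is Theorem 1 for $k=2$.

For general $k$ look at $H_m$. The independent vertices have degree $\kappa=k-1$, and the clique vertices have degree $\kappa-1+m$. With $m=2\kappa=2k-2$ the clique vertices have degree $3\kappa-1=3k-4$. The independent ones have degree $k-1\le3k-5$ because $k\ge2$. So exactly $2k-2$ vertices of the good graph $H_{2k-2}$ have degree at most $3k-5$. This proves the last sentence of Theorem 1, for all $k\ge2$.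

The family $H_m$ has minimum degree only $k-1$, so it says nothing directly about (b).

## 4. Weighting the low-degree vertices: proof of Theorem 1

Induction along separations seems natural, but the hypothesis $\delta(G)\ge3k-4$ does not pass to $G_1$, because vertices of $Z$ lose their edges to $B$. So one proves a statement about all good graphs instead. Call a vertex low if its degree is at most $3\kappa-2=3k-5$, and try to prove by induction that every good graph on at least $2\kappa$ vertices has at least $2\kappa$ low vertices. Suppose $\#A,\#B\ge\kappa$. By induction $G_1$ has $2\kappa$ low vertices, at least $\kappa$ of them in $A$, and the same holds for $B$. So $G$ has $2\kappa$ low vertices, and the induction closes.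

The induction stops at separations with $\#B<\kappa$. Let $B$ be a single vertex joined to all of $Z$. Putting $B$ back adds one low vertex, but it may push all $\kappa$ vertices of $Z$ above the threshold, and the induction hypothesis then gives only $2\kappa-\kappa+1$. This really happens: $H_{2\kappa-1}$ has all of its $3\kappa-1$ vertices low (the clique degrees are $3\kappa-2$), and adding one vertex gives $H_{2\kappa}$ with only $2\kappa$ low vertices. The count fell by $\kappa-1$ in one step.

The remedy is to charge a vertex of $Z$ for each edge it gains, instead of all at once. Put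
$$f(t)=\min\{\kappa,(3\kappa-1-t)^+\}.$$
This is nonincreasing and 1-Lipschitz, takes values in $[0,\kappa]$, equals $\kappa$ for $t\le2\kappa-1$ and $0$ for $t\ge3\kappa-1$. For $\kappa=2$ its values are $f=2$ for $t\le3$, $f(4)=1$, and $f(t)=0$ for $t\ge5$. The graphs $H_2,H_3,H_4$ then have $\sum f(\deg)=8$, namely $2+2+2+2$, $1+1+2+2+2$ and $0+0+2+2+2+2$. In general, for $\kappa\le m\le2\kappa$ the sum over $H_m$ is $m\kappa+\kappa(2\kappa-m)=2\kappa^2$, independent of $m$.

**Lemma 1.** Let $\kappa\ge2$. If $G$ is good with $N\ge2\kappa$ vertices, then $\sum_vf(\deg v)\ge2\kappa^2$.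

*Proof.* Induction on $N$. Since $N\ge2\kappa\ge\kappa+2$, Lemma 0 gives a separation. Put $a=\#A\ge b=\#B\ge1$.

*Case $a,b\ge\kappa$.* Both $G_1$ and $G_2$ have at least $2\kappa$ vertices, and fewer than $N$. By induction, and since $f\le\kappa$ on the $\kappa$ vertices of $Z$,
$$\sum_Af(\deg_G)=\sum_Af(\deg_{G_1})\ge2\kappa^2-\kappa\cdot\kappa=\kappa^2.$$
Likewise $\sum_Bf(\deg_G)\ge\kappa^2$ via $G_2$.

*Case $a\ge\kappa>b$.* By induction $\sum_{A\cup Z}f(\deg_{G_1})\ge2\kappa^2$. Passing to degrees in $G$, this sum drops by at most the number of $Z$–$B$ edges, hence by at most $\kappa b$. Each $v\in B$ has degree at most $\kappa+b-1\le2\kappa-2$, so $f(\deg v)=\kappa$, and $B$ adds $\kappa b$.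

*Case $a,b<\kappa$.* All vertices of $A\cup B$ have degree at most $2\kappa-2$, so $f=\kappa$ there. Here $2\kappa\le N=\kappa+a+b\le3\kappa-2$, so each $z\in Z$ has $f(\deg z)\ge f(N-1)=3\kappa-N$. The total is at least $\kappa(N-\kappa)+\kappa(3\kappa-N)=2\kappa^2$.

The last case uses no induction and covers $N=2\kappa$ (then $a+b=\kappa$), so the induction is founded. ∎

*Proof of Theorem 1.* The case $k=2$ and the sharpness were done in Section 3. Let $k\ge3$, so $\kappa\ge2$. For (ii), the summands in Lemma 1 are at most $\kappa$ and vanish when $\deg v\ge3\kappa-1=3k-4$. So at least $2\kappa=2k-2$ of them are positive, and those vertices have degree at most $3k-5$. For (i), $\delta(G)\ge3\kappa-1$ gives $N\ge3\kappa\ge2\kappa$ and makes the sum in Lemma 1 equal to $0$, so $G$ is not good. ∎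

## 5. Normalized sizes and the potential

For Theorem 2 we let $\kappa$ be large and measure everything in units of $\kappa$.

**Definition (normalized quantities).** Put $|S|=\#S/\kappa$ (called the measure of $S$), $n(G)=|V(G)|$, $d_S(v)=\#(N(v)\cap S)/\kappa$, $d_G(v)=\deg_G(v)/\kappa$, $\int_Sg=\frac1\kappa\sum_{v\in S}g(v)$, $e(A,B)=\int_Ad_B$ for disjoint $A,B$, and $e(U)=\frac12\int_Ud_U$. So $e$ counts edges divided by $\kappa^2$. Numbers of nonadjacent pairs are also divided by $\kappa^2$, except in Lemma 2. Let $\mathrm{def}_G(v)=n(G)-d_G(v)$, the normalized number of non-neighbors of $v$, including $v$ itself.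

Thus $\mathrm{def}_G\ge\frac1\kappa$, that is, $d_G\le n-\frac1\kappa$. A separation now has $|Z|=1$. In $H_{2\kappa}$ we have $n=3$; clique vertices have $d=3-\frac1\kappa$ and $\mathrm{def}=\frac1\kappa$, and independent vertices have $d=1$ and $\mathrm{def}=2$.

**Definition (potential).** For a real number $c$ let
$$\omega_c(t)=\min\{1,(c-t)^+\}=1-\min\{1,(t-c+1)^+\},\qquad\Phi_c(G)=\int_{V(G)}\omega_c(d_G).$$
Put $c_0=3-\frac1\kappa$ and $c_1=3-\sigma$, where $\sigma\ge\frac2\kappa$. We write $\omega^0,\Phi^0$ and $\omega^1,\Phi^1$ for the corresponding objects.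

Each $\omega_c$ is nonincreasing and 1-Lipschitz, and equals $1$ exactly for $t\le c-1$. Since $f(\deg v)=\kappa\,\omega^0(d(v))$, Lemma 1 says
$$\Phi^0(G)\ge2\quad\text{for every good }G\text{ with }n(G)\ge2.\tag{1}$$
For the example $H_m$ with $\mu=m/\kappa$: the independent vertices have $\omega^0(1)=1$ and the clique vertices have $\omega^0=\min\{1,(2-\mu)^+\}$. So $\Phi^0(H_m)=\mu+\min\{1,(2-\mu)^+\}$, which is $2$ for $1\le\mu\le2$ (that is, $2\le n\le3$) and $\mu=n-1$ for $\mu\ge2$.

Since $0\le\omega^0-\omega^1\le c_0-c_1\le\sigma$, we have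
$$\Phi^0(G)-\sigma n(G)\le\Phi^1(G)\le\Phi^0(G).$$

**Step facts.** Let $(A,Z,B)$ be a separation of $G$ and $b=|B|$. Only vertices of $Z$ have different degrees in $G$ and $G_1$, so
$$\Phi_c(G)-\Phi_c(G_1)=\int_B\omega_c(d_G)-L,\qquad L=\int_Z\ell,\qquad\ell(z)=\omega_c(d_{G_1}(z))-\omega_c\big(d_{G_1}(z)+d_B(z)\big).$$
Here $0\le\ell\le\min\{1,d_B\}$, so $L\le\min\{1,e(B,Z)\}$. Also $e(B,Z)\le b$. For $v\in B$ we have $d_G(v)=d_{G_2}(v)\le1+b-\frac1\kappa$. Two consequences follow.

(S1) If $b<1$, then $b\le1-\frac1\kappa$ because $b\kappa$ is an integer. So $d_G\le2-\frac2\kappa\le c_0-1$ on $B$ and $\omega^0=1$ there. Hence $\Phi^0(G)-\Phi^0(G_1)=b-L\ge0$.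

(S2) We have $\int_B\omega_c(d_G)=\int_B\omega_c(d_{G_2})\ge\Phi_c(G_2)-1$, since $Z$ carries at most $1$. As $L\le1$, this gives $\Phi_c(G)\ge\Phi_c(G_1)+\Phi_c(G_2)-2$.

## 6. Lowering the threshold: where the direct argument stops

If $\delta(G)\ge(3-\sigma)\kappa$, then $\Phi^1(G)=0$. So Theorem 2 will follow if $\Phi^1(G)>0$ for every good $G$ with $n(G)\ge2$.

The first attempt is to compare with (1): $\Phi^1\ge\Phi^0-\sigma n\ge2-\sigma n$. This is positive only for $n<2/\sigma$, and $n$ is not bounded.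

The second attempt is to repeat the induction of Lemma 1 for $\Phi^1$. Suppose we cut off a piece $B$ with $b<1$. In Lemma 1 the gain $b$ covers the loss $L\le b$ exactly, because $\omega^0=1$ on $B$. For $\omega^1$ we need $d_G\le2-\sigma$ on $B$. When $b$ is close to $1$ we only know $d_G<2$, so the gain is only known to be at least $b-\sigma$. The estimate may lose about $\sigma$ at every such step, and the number of steps is unbounded. There is no slack in (1) to pay for this, since $H_m$ has $\Phi^0=2$ exactly for all $2\le n\le3$.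

The way out uses three observations. First, for $n\ge3.5$ there is slack: Lemma 4 below shows that good graphs with $\Phi^0\le2+\varepsilon_0$ have $n\le3.1$. So for $n\ge3.5$ we aim at $\Phi^1\ge2+\varepsilon$. By (S2), cutting into two graphs of this kind gives $2+2\varepsilon$, which is more than needed. Second, the only remaining danger is cutting off bounded pieces again and again. Cutting off pieces with $b$ a little below $1$ or less costs nothing, so a constant number $J$ of pieces of size about $1$ or more must be cut off before the loss matters. Third, among $J$ such pieces we find three consecutive ones, each of measure close to $1$ and almost complete to its separator. Because good graphs cannot be nearly complete (Lemma 2), these three pieces hardly meet each other's separators, so each contributes weight close to $1$. Together they contribute almost $3$, and the potential there is at most $2.1$.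

## 7. Two density facts about good graphs

The first fact says that a good graph with noticeably more than $\kappa$ vertices misses many edges.

**Lemma 2.** A good graph with $\kappa+m$ vertices, $m\ge1$, has at least $(m^2-1)/3$ (unnormalized) nonadjacent pairs.

*Proof.* Induction on $m$; $m=1$ is trivial. For $m\ge2$ take a separation with $a=\#A\ge b=\#B$, $a+b=m$. The $ab$ pairs between $A$ and $B$ are nonadjacent, and $G[A\cup Z]$ has $\kappa+a$ vertices with $1\le a<m$, so it has at least $\frac{a^2-1}3$ further ones. Since $ab\ge b^2$, we have $3ab+a^2\ge(a+b)^2=m^2$, and the claim follows. ∎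

The second fact concerns graphs like $H_m$, in which a set of measure 1 is almost complete to everything.

**Definition ($h$-special).** $G$ is $h$-special if there is $Q\subset V(G)$ with $|Q|=1$ and $\int_Q\mathrm{def}_G\le h$.

Taking $Q$ to be the clique shows that $H_m$ is $\frac1\kappa$-special. The disjoint union of two cliques $K_\kappa$ is good and has $n=2$, but every vertex has $d=1-\frac1\kappa$ and $\mathrm{def}=1+\frac1\kappa$. So it is $h$-special only for $h\ge1+\frac1\kappa$.

In $H_m$ there are no edges outside $Q$. In general there are few: a moderately connected subgraph outside $Q$, attached to the nearly universal set $Q$, would be $k$-connected.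

**Lemma 3.** Let $h>0$, $\kappa\ge1/\sqrt h$, $G$ good, $n(G)\le5$, $Q\subset V$ with $|Q|=1$ and $\int_Q\mathrm{def}_G\le h$, and $U=V\setminus Q$. Then $e(U)\le100\sqrt h$. Hence $|\{u\in U:d_U(u)\ge\lambda\}|\le200\sqrt h/\lambda$ for every $\lambda>0$.

*Proof.* Let $s=\sqrt h$, so $s\kappa\ge1$. If $s\ge\frac18$, then $e(U)\le\frac12|U|^2\le8\le100s$. Let $s<\frac18$.

**Step 1: discard atypical vertices.** Let $Q'=\{q\in Q:\mathrm{def}(q)\le s\}$. By Markov's inequality $|Q\setminus Q'|\le h/s=s$. There are at most $h\kappa^2$ nonadjacent pairs between $Q$ and $U$. Let $U_0$ be the set of $u\in U$ with more than $s\kappa$ non-neighbors in $Q$; then $|U_0|\le s$. Put $t=\lceil5s\kappa\rceil\ge2$.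

**Step 2: $G[U\setminus U_0]$ has no $t$-connected subgraph.** This is the heart of the matter. Suppose $F$ is one, and put $W=V(F)$, so $\#W>t$ and $|W|>5s$. Let $R=G[Q'\cup W]$. Then $\#V(R)>\kappa-s\kappa+5s\kappa>\kappa+1=k$. Let $X\subset V(R)$ with $\#X\le\kappa$. We show that $R-X$ is connected.

If $|X\cap W|\le3s$, then $F-X$ is connected, since $3s\kappa<t$. Moreover $|W\setminus X|>2s$, and every $q\in Q'\setminus X$ has at most $s\kappa$ non-neighbors, hence a neighbor in $W\setminus X$. So $R-X$ is connected.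

If $|X\cap W|>3s$, then $|X\cap Q'|<1-3s$, so $|Q'\setminus X|>(1-s)-(1-3s)=2s$. Each vertex of $Q'$ is nonadjacent or equal to at most $s\kappa$ vertices, so any two vertices of $Q'\setminus X$ have a common neighbor in $Q'\setminus X$. Each $w\in W\setminus X$ has at most $s\kappa$ non-neighbors in $Q$, because $w\notin U_0$, hence a neighbor in $Q'\setminus X$. So $R-X$ is connected.

Thus $R$ is $k$-connected, contradicting that $G$ is good.

**Step 3: count edges, using Theorem 1 with $t$ in place of $k$.** If $G[U\setminus U_0]$ had more than $3t\cdot\#U$ edges, then successively deleting vertices of degree at most $3t$ would remove at most $3t\cdot\#U$ edges. It would therefore leave a nonempty subgraph of minimum degree greater than $3t$, and Theorem 1(i) would give a $t$-connected subgraph, contrary to Step 2. Now $\#U\le4\kappa$, and at most $s\kappa\cdot4\kappa$ edges inside $U$ meet $U_0$. So the number of edges in $U$ is at most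
$$12t\kappa+4s\kappa^2\le12(5s\kappa+1)\kappa+4s\kappa^2=64s\kappa^2+12\kappa\le100s\kappa^2,$$
using $\kappa\le s\kappa^2$. The last claim follows from $\int_Ud_U=2e(U)$. ∎

## 8. The constants

The constants are chosen from large to small, roughly $\rho\gg\varepsilon_2\gg\eta_1\gg\varepsilon_1\gg\eta\gg\varepsilon_0\gg\sigma\gg\frac1\kappa$. On a first pass one may remember only this order. For $h>0$ put
$$\psi_0=10^4\sqrt h,\quad p_1=2000\,\psi_0^{1/4},\quad\psi_1=10^4(\sqrt h+p_1),\quad p_2=p_1+2000\,\psi_1^{1/4},\quad\psi(h)=10^4(\sqrt h+p_2).$$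
Then $\psi_0\le\psi_1\le\psi(h)$, $\psi(h)\ge h$ for $h\le1$, and $\psi(h)\to0$ as $h\to0$. Fix successively

* $\rho=10^{-4}$ and $J=3(\lceil24/\rho\rceil+1)$;
* $0<\varepsilon_2\le10^{-10}$ with $\frac{4\varepsilon_2}\rho+\frac{800\sqrt{\varepsilon_2}}\rho\le\min\{\frac\rho8,\frac1{100J}\}$;
* $0<\eta_1\le\rho/10$ with $\psi(4\eta_1)\le\varepsilon_2$;
* $0<\varepsilon_1\le\min\{\varepsilon_2,\eta_1/200\}$;
* $0<\eta\le\eta_1$ with $\psi(4\eta)\le\varepsilon_1$;
* $\varepsilon_0>0$ with $\sqrt{\varepsilon_0}\le\eta^2/100$, and $\varepsilon=\varepsilon_0/4$;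
* $\sigma>0$ so small that $\tau:=4J\sigma$ satisfies $\tau\le\varepsilon_0/8$, $J\sqrt{2\tau}+\frac{8J\tau}\rho+\frac{4\tau}\rho\le\frac1{100}$ and $\sqrt{2\tau}+\sigma<\rho/4$;
* finally $\kappa$ so large that $2/\kappa\le\sigma$, $\kappa\ge1/\sqrt\eta$ and $\kappa\ge20$.

In particular $\frac1\kappa\le\sigma\le\varepsilon_0\le\sqrt{\varepsilon_0}$, and $\varepsilon_2\ge\psi(4\eta_1)\ge4\eta_1\ge\eta$. Every application of Lemma 3 below uses some $h\ge\eta$, so its condition $\kappa\ge1/\sqrt h$ holds.

## 9. Good graphs of potential close to 2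

**Lemma 4.** Let $G$ be good with $n=n(G)\ge2$ and $\Phi^0(G)\le2+\varepsilon_0$. Then one of the following holds:

* (α) $n<2+\eta$;
* (β) $2+\eta\le n\le3.1$ and $G$ is $\varepsilon_1$-special;
* (γ) $3\le n\le3.1$ and $G$ is $\varepsilon_2$-special.

In particular $\Phi^0(G)>2+\varepsilon_0$ for every good $G$ with $n(G)\ge3.5$.

The alternative (α) carries no structure. Every good graph with $n=2$ has all $d\le2-\frac1\kappa$, hence $\Phi^0=2$, and we saw in Section 7 that two disjoint cliques form such a graph. The graphs $H_m$ with $2+\eta\le n\le3$ have $\Phi^0=2$ and satisfy (β), because $\frac1\kappa\le\varepsilon_1$.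

The proof is by strong induction on $\#V(G)$. We may assume $n(G)\ge2+\eta$. We peel off pieces of measure less than 1 until none can be peeled, analyze the core $T$ that remains, find a special set $Q$ as soon as the measure reaches $2+\eta$, and then show that $Q$ stays special while the remaining pieces are glued back.

**Step 0: peel off pieces of measure less than 1.** This step reduces to a core and records what small potential says about each peeled piece. While the current graph has a separation with $|A|\ge1>|B|$, delete $B$. All graphs obtained have $n=1+|A|\ge2$, and we get induced subgraphs $T=G^0\subset G^1\subset\dots\subset G^r=G$. Here $G^i$ arises from $G^{i-1}$ by adding $B_i$ at $Z_i\subset V(G^{i-1})$, with $b_i=|B_i|<1$. In every separation of $T$, both sides are $<1$ or both are $\ge1$. Let $\ell_i,L_i$ be the step quantities for $\omega^0$. By (S1),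
$$x_i:=\Phi^0(G^i)-\Phi^0(G^{i-1})=b_i-L_i=\int_{Z_i}(b_i-\ell_i)\ge0,$$
and $\ell_i\le d_{B_i}\le b_i$ pointwise. By (1), $\Phi^0(T)\ge2$. Hence $\sum x_i\le\varepsilon_0$ and $2\le\Phi^0(G^i)\le2+\varepsilon_0$ for all $i$. Also $b_i-e(B_i,Z_i)\le b_i-L_i=x_i\le\varepsilon_0$. By Markov's inequality, all but measure $\sqrt{\varepsilon_0}$ of $z\in Z_i$ have $\ell_i(z)\ge b_i-\sqrt{\varepsilon_0}$. Suppose $b_i>\sqrt{\varepsilon_0}$. For such $z$ we have $\ell_i(z)>0$. Since $\ell_i(z)\le(d_{G^{i-1}}(z)+d_{B_i}(z)-2+\frac1\kappa)^+$ and $\ell_i(z)\le d_{B_i}(z)\le b_i$, we get $b_i-\sqrt{\varepsilon_0}\le d_{G^{i-1}}(z)+b_i-2+\frac1\kappa$, and therefore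
$$d_{G^{i-1}}(z)\ge2-2\sqrt{\varepsilon_0},\qquad d_{B_i}(z)\ge b_i-\sqrt{\varepsilon_0}.\tag{2}$$

**Step A: the core $T$.** This step determines what $T$ looks like. Take a separation $(A,Z,B)$ of $T$.

*A1: $|A|,|B|<1$.* Let $y=n(T)-2=|A|+|B|-1\in[0,1)$. On $A\cup B$ we have $\omega^0=1$ (as in (S1)). On $Z$ we have $d=2+y-\mathrm{def}$ and $\mathrm{def}\ge\frac1\kappa$, so
$$\omega^0(d)=\min\{1,\,1-y+\mathrm{def}-\tfrac1\kappa\}=1-y+\min\{y,\mathrm{def}-\tfrac1\kappa\}.$$
Summing, $\Phi^0(T)=(1+y)+(1-y)+\int_Z\min\{y,\mathrm{def}-\frac1\kappa\}$. So $\int_Z\min\{y,\mathrm{def}-\frac1\kappa\}\le\varepsilon_0$, with nonnegative integrand. Suppose $y\ge\eta$. All but measure $\varepsilon_0/\eta$ of $z\in Z$ have $\mathrm{def}(z)-\frac1\kappa<\eta$, hence $d_T(z)\ge2-\frac1\kappa$. The set where $\mathrm{def}-\frac1\kappa>y$ also has measure at most $\varepsilon_0/\eta$, and $\mathrm{def}\le3$. So $\int_Z\mathrm{def}\le\frac1\kappa+\varepsilon_0+\frac{3\varepsilon_0}\eta\le4\eta$.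

*A2: $|A|,|B|\ge1$.* Let $T_1=T[A\cup Z]$ and $T_2=T[Z\cup B]$. By (1), $\int_A\omega^0(d_T)=\Phi^0(T_1)-\int_Z\omega^0(d_{T_1})\ge2-\int_Z\omega^0(d_{T_1})$, and similarly for $B$. Adding these and $\int_Z\omega^0(d_T)$, and using $\Phi^0(T)\le2+\varepsilon_0$ and $|Z|=1$, we obtain
$$\int_Z(1-\omega^0(d_{T_1}))+\int_Z(1-\omega^0(d_{T_2}))+\int_Z\omega^0(d_T)\le\varepsilon_0.$$
So for all but measure $3\sqrt{\varepsilon_0}$ of $z\in Z$ each of the three integrands is at most $\sqrt{\varepsilon_0}$. From $\omega^0(d_T)\le\sqrt{\varepsilon_0}<1$ we get $d_T\ge3-\frac1\kappa-\sqrt{\varepsilon_0}$, and from $1-\omega^0(d_{T_j})\le\sqrt{\varepsilon_0}$ we get $d_{T_j}\le2-\frac1\kappa+\sqrt{\varepsilon_0}$. Hence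
$$d_T(z)\ge3-2\sqrt{\varepsilon_0},\qquad d_{T_1}(z),\,d_{T_2}(z)\le2+\sqrt{\varepsilon_0}.\tag{3}$$
By (S2) and (1), $2\le\Phi^0(T_j)\le2+\varepsilon_0$. Also $n(T_j)\ge2$ and $T_j$ has fewer vertices than $G$, so the induction hypothesis applies to $T_1$ and $T_2$.

*A2a: $n(T_1),n(T_2)<2+\eta_1$.* Then $3\le n(T)=n(T_1)+n(T_2)-1<3+2\eta_1\le3.1$, and by (3) $\int_Z\mathrm{def}_T\le2\eta_1+2\sqrt{\varepsilon_0}+3.1\cdot3\sqrt{\varepsilon_0}\le4\eta_1$.

*A2b: some $n(T_j)\ge2+\eta_1$.* We show that this is impossible, by means of the following statement, valid for $j\in\{1,2\}$.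

$(*)$ If $n(T_j)\ge2+\eta_1$, then measure at least $0.9$ of $z\in Z$ satisfies (3) and $d_{T_j}(z)\le1.1$.

To prove $(*)$, note that $\eta_1\ge\eta$, so $T_j$ satisfies (β) or (γ), with a special set $Q_j$. Let $U_j$ be its complement in $V(T_j)$. A vertex $z\in Z\cap Q_j$ with (3) has $\mathrm{def}_{T_j}(z)\ge n(T_j)-2-\sqrt{\varepsilon_0}$, which is at least $\eta_1/2$ in case (β) and at least $0.9$ in case (γ). So $|Z\cap Q_j|\le3\sqrt{\varepsilon_0}+\max\{2\varepsilon_1/\eta_1,2\varepsilon_2\}\le0.02$. By Lemma 3 with $h=\varepsilon_2$, $|\{u\in U_j:d_{U_j}(u)>0.1\}|\le2000\sqrt{\varepsilon_2}\le0.02$. All remaining $z\in Z$ with (3) lie in $U_j$ and have $d_{T_j}(z)\le|Q_j|+0.1=1.1$. Their measure is at least $1-0.04-3\sqrt{\varepsilon_0}\ge0.9$, and $(*)$ is proved.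

Say $n(T_1)\ge2+\eta_1$. For the $z$ in $(*)$ with $j=1$ we have $d_B(z)=d_T(z)-d_{T_1}(z)\ge3-2\sqrt{\varepsilon_0}-1.1\ge1.85$. So $|B|\ge1.85$ and $n(T_2)\ge2.85\ge2+\eta_1$, and $(*)$ holds for $j=2$ too. Two subsets of $Z$ of measure at least $0.9$ meet, so some $z$ has $1.85\le d_B(z)\le d_{T_2}(z)\le1.1$, a contradiction. The other case is symmetric.

**Step B: the first special stage.** This step produces the set $Q$. Let $s_0$ be the least index with $n(G^{s_0})\ge2+\eta$; it exists because $n(G)\ge2+\eta$. Put $h_0=4\eta_1$ if $T$ is of type A2a, and $h_0=4\eta$ if $T$ is of type A1. We claim that there is $Q\subset V(G^{s_0})$ with $|Q|=1$ and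
$$\int_Q\mathrm{def}_{G^{s_0}}\le h_0,\qquad\big|\{q\in Q:d_{G^{s_0}}(q)<2-2\sqrt{\varepsilon_0}\}\big|\le\eta,\qquad n(G^{s_0})\le3.1.\tag{4}$$
If $T$ is of type A2a, then $n(T)\ge3$, so $s_0=0$, and $Q=Z$ works by A2a and (3), since $3\sqrt{\varepsilon_0}\le\eta$. If $T$ is of type A1 and $s_0=0$, then $y\ge\eta$ and $Q=Z$ works by A1, since $\varepsilon_0/\eta\le\eta$ and $n(T)<3$. Let now $s_0\ge1$. Then $T$ is of type A1, $n(G^{s_0-1})<2+\eta$, and $n(G^{s_0})<3+\eta\le3.1$.

Suppose first that $n(G^{s_0})=2+y$ with $\eta\le y\le2\eta$. From $\Phi^0=n-\int\min\{1,(d-2+\frac1\kappa)^+\}\le2+\varepsilon_0$ we get $\int(d-2+\frac1\kappa)^+\ge y-\varepsilon_0$, and the integrand is at most $y$ because $d\le n-\frac1\kappa$. So $V_2=\{v:d(v)>2-\frac1\kappa\}$ has $|V_2|\ge1-\varepsilon_0/\eta$. Vertices of $V_2$ have $\mathrm{def}\le y+\frac1\kappa\le3\eta$. Choose $Q$ with $|Q|=1$ and $|Q\setminus V_2|\le\varepsilon_0/\eta\le\eta$. Then $\int_Q\mathrm{def}\le3\eta+3\varepsilon_0/\eta\le4\eta$.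

Suppose next that $n(G^{s_0})>2+2\eta$. Then $b_{s_0}>\eta>\sqrt{\varepsilon_0}$, and (2) applies. All but measure $\sqrt{\varepsilon_0}$ of $z\in Z_{s_0}$ have $d_{G^{s_0-1}}(z)\ge2-2\sqrt{\varepsilon_0}$ and
$$\mathrm{def}_{G^{s_0}}(z)=\big(n(G^{s_0-1})-d_{G^{s_0-1}}(z)\big)+\big(b_{s_0}-d_{B_{s_0}}(z)\big)\le\eta+3\sqrt{\varepsilon_0}.$$
Take $Q=Z_{s_0}$. Then $\int_Q\mathrm{def}\le\eta+3\sqrt{\varepsilon_0}+3.1\sqrt{\varepsilon_0}\le4\eta$, and the exceptional set has measure at most $\sqrt{\varepsilon_0}\le\eta$.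

**Step C: the special set survives the later gluings.** For $s\ge s_0$ put
$$n_s=n(G^s),\qquad h_s=\int_Q\mathrm{def}_{G^s},\qquad\mathrm{Ex}(H)=\int_{V(H)}\big(d_H-\tfrac74\big)^+.$$
In $H_{2\kappa}$, for instance, $\mathrm{Ex}=3-\frac1\kappa-\frac74=\frac54-\frac1\kappa$, carried by the clique alone. Call $i>s_0$ big if $b_i>\frac34$, and let $P_s=\sum_{\text{big }i\in(s_0,s]}\int_{B_i}(d_{G^i}-\frac74)^+$. We claim that
$$n_s\le3.1\quad\text{and}\quad h_s\le\psi(h_0)\qquad\text{for all }s_0\le s\le r.$$
For $s=s_0$ this follows from (4) and $h_0\le\psi(h_0)$.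

The idea is to play two budgets against each other. Small potential forces a certain total excess of degrees above $2$. Gluing raises $\mathrm{Ex}$, the excess above $\frac74$, by hardly more than the measure that is added, and the vertices of $Q$ already use nearly all of that. A vertex outside $Q$ with degree at least about $2$ would need an extra $\frac14$ in the second budget, and there is no room for it.

**Step C1: the two budgets.** The purpose is to bound $h_s$ by $\sqrt{h_0}$ and $P_s$. Assume $n_s\le4.1$. When $B_i$ is glued on, a vertex of $Z_i$ gains $d_{B_i}$, so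
$$\mathrm{Ex}(G^i)-\mathrm{Ex}(G^{i-1})\le\int_{B_i}(d_{G^i}-\tfrac74)^++e(B_i,Z_i).$$
The integral vanishes if $b_i\le\frac34$, since $d_{G^i}\le1+b_i$ on $B_i$, and $e(B_i,Z_i)\le b_i=n_i-n_{i-1}$. Hence $n_s-\mathrm{Ex}(G^s)\ge n_{s_0}-\mathrm{Ex}(G^{s_0})-P_s$. At stage $s_0$ let $U=V(G^{s_0})\setminus Q$. The set $Q$ contributes at most $n_{s_0}-\frac74$ to $\mathrm{Ex}(G^{s_0})$. Outside $Q$, $d\le1+d_U$, so $(d-\frac74)^+\le d_U$. By Lemma 3 with $h=h_0$, $\mathrm{Ex}(G^{s_0})\le n_{s_0}-\frac74+2e(U)\le n_{s_0}-\frac74+200\sqrt{h_0}$. Thus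
$$\mathrm{Ex}(G^s)\le n_s-\tfrac74+200\sqrt{h_0}+P_s.$$
Let $E_s=\{v\in V(G^s)\setminus Q:d_{G^s}(v)\ge2-\frac1\kappa\}$ and $X_s=\int_{E_s}(d_{G^s}-2+\frac1\kappa)$. Since $\frac14-\frac1\kappa\ge\frac15$ and $\int_Qd_{G^s}=n_s-h_s$,
$$\mathrm{Ex}(G^s)\ge\int_Q(d-\tfrac74)+\int_{E_s}(d-\tfrac74)\ge n_s-h_s-\tfrac74+X_s+\tfrac15|E_s|.$$
Comparing the two bounds gives
$$X_s+\tfrac15|E_s|\le h_s+200\sqrt{h_0}+P_s.\tag{5}$$
The other budget is $\Phi^0(G^s)\le2+\varepsilon_0$. Outside $Q\cup E_s$ the function $(d-2+\frac1\kappa)^+$ vanishes, so $\int_Q(d-2+\frac1\kappa)^++X_s\ge n_s-2-\varepsilon_0$. Degrees only grow with $s$, so (4) gives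
$$\int_Q(d-2+\tfrac1\kappa)^+=\int_Q(d-2+\tfrac1\kappa)+\int_Q(2-\tfrac1\kappa-d)^+\le n_s-h_s-2+\tfrac1\kappa+2\sqrt{\varepsilon_0}+2\eta.$$
Hence $h_s\le X_s+\varepsilon_0+\frac1\kappa+2\sqrt{\varepsilon_0}+2\eta\le X_s+3\eta$. Insert this in (5): the terms $X_s$ cancel, and $\frac15|E_s|\le3\eta+200\sqrt{h_0}+P_s$. As $h_0\ge4\eta$, we have $15\eta\le20\sqrt\eta\le10\sqrt{h_0}$, so $|E_s|\le1010\sqrt{h_0}+5P_s$. Since $n_s\le4.1$, $d-2+\frac1\kappa\le2.1$, so $X_s\le2.1|E_s|$ and $h_s\le2.1|E_s|+3\eta\le2130\sqrt{h_0}+11P_s$. In particular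
$$|E_s|\le5000(\sqrt{h_0}+P_s),\qquad h_s\le10^4(\sqrt{h_0}+P_s).\tag{6}$$
Vertices outside $Q\cup E_s$ have $\omega^0=1$, so $n_s-1-|E_s|\le2+\varepsilon_0$, that is, $n_s\le3+\varepsilon_0+|E_s|$.

**Step C2: a big piece contributes little to $P$.** Let $i>s_0$ be big, $n_{i-1}\le3.1$, and $h_{i-1}\le\bar h$ with $\eta\le\bar h\le1$. We show that its contribution to $P$ is at most $2000\,\bar h^{1/4}$. By (2), all but measure $\sqrt{\varepsilon_0}$ of $z\in Z_i$ have $d_{G^{i-1}}(z)\ge2-2\sqrt{\varepsilon_0}$. Those outside $Q$ have at least $0.9\kappa$ neighbors in $V(G^{i-1})\setminus Q$. By Lemma 3 in $G^{i-1}$ with $h=\bar h$,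
$$|Q\setminus Z_i|=|Z_i\setminus Q|\le\sqrt{\varepsilon_0}+\frac{200\sqrt{\bar h}}{0.9}\le\sqrt{\varepsilon_0}+250\sqrt{\bar h}.$$
The nonadjacent $Q$–$B_i$ pairs number at most $|Q\setminus Z_i|\,b_i+(b_i-e(B_i,Z_i))\le\sqrt{\varepsilon_0}+250\sqrt{\bar h}+\varepsilon_0$. So in $G[Q\cup B_i]$ we have $\int_Q\mathrm{def}\le\bar h+\sqrt{\varepsilon_0}+250\sqrt{\bar h}+\varepsilon_0\le300\sqrt{\bar h}$. Lemma 3 for this graph, with $h=300\sqrt{\bar h}$, gives $e(B_i)\le100\sqrt{300}\,\bar h^{1/4}\le2000\,\bar h^{1/4}$. A vertex $v\in B_i$ with $d_{G^i}(v)>\frac74$ has $d_{B_i}(v)>\frac34$, and $d_{G^i}(v)<2$. Therefore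
$$\int_{B_i}(d_{G^i}-\tfrac74)^+\le\frac14\cdot\frac{2e(B_i)}{3/4}\le e(B_i)\le2000\,\bar h^{1/4}.$$

**Step C3: induction on $s$.** Here we put C1 and C2 together. Let $s>s_0$ and suppose the claim holds at all earlier stages. Then $n_s<n_{s-1}+1\le4.1$, so (6) holds at all stages in $[s_0,s]$. As $n_{s_0}\ge2$ and $n_{s-1}\le3.1$, at most one $i\in(s_0,s-1]$ is big, since two would add more than $1.5$. So at most two indices in $(s_0,s]$ are big. Evaluate $\psi_0,p_1,\psi_1,p_2$ at $h_0$; then $\eta\le\psi_0\le\psi_1\le\psi(h_0)\le\varepsilon_2\le1$. Before the first big index, $P=0$ and (6) gives $h\le\psi_0$. By C2 with $\bar h=\psi_0$, from the first big index on, and before a second one, $P\le p_1$, so $h\le\psi_1$ by (6). By C2 with $\bar h=\psi_1$, from the second on $P\le p_1+2000\psi_1^{1/4}=p_2$. In all cases $P_s\le p_2$, so (6) gives $h_s\le\psi(h_0)$ and $|E_s|\le\frac12\psi(h_0)\le0.05$. Hence $n_s\le3+\varepsilon_0+0.05\le3.1$. This proves the claim.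

**Step D: conclusion of Lemma 4.** Take $s=r$. If $T$ is of type A1, then $h_r\le\psi(4\eta)\le\varepsilon_1$, which is (β). If $T$ is of type A2a, then $n(G)\ge n(T)\ge3$ and $h_r\le\psi(4\eta_1)\le\varepsilon_2$, which is (γ). Since $n\le3.1$ in all three alternatives (in (α), $n<2+\eta$), the last sentence of the lemma follows. ∎

## 10. Peeling a large good graph

**Proposition 5.** Every good $G$ with $n(G)\ge3.5$ has $\Phi^1(G)\ge2+\varepsilon$.

Suppose not, and let $N_0$ be a counterexample with fewest vertices.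

**Step 1: build a chain by cutting off pieces of measure less than 2.5.** This step shows that many pieces of measure about 1 or more must occur, and that almost nothing is wasted. Given $N_i$ with $n(N_i)\ge3.5$, take a separation $(A,Z,B)$ with $|A|\ge|B|$.

* If $|B|\ge2.5$, stop. Both sides give graphs with $n\ge3.5$ and fewer vertices than $N_0$, so by (S2) $\Phi^1(N_i)\ge2(2+\varepsilon)-2=2+2\varepsilon$.
* If $|A|<2.5$, stop. Then $n(N_i)<6$, and Lemma 4 gives $\Phi^1(N_i)\ge2+\varepsilon_0-6\sigma\ge2+2\varepsilon$.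
* Otherwise put $B_i=B$, $Z_i=Z$, $b_i=|B|<2.5$ and $N_{i+1}=N_i[A\cup Z]$. Since $|A|\ge2.5$, $n(N_{i+1})\ge3.5$.

The chain is finite, its members are induced subgraphs of $N_0$, and the $B_i$ are disjoint. By minimality $\Phi^1(N_i)\ge2+\varepsilon$ for $i\ge1$, while $\Phi^1(N_0)<2+\varepsilon$. So the chain does not stop at $N_0$. With $\ell_i,L_i$ the step quantities for $\omega^1$, put
$$x_i=\Phi^1(N_i)-\Phi^1(N_{i+1})=\int_{B_i}\omega^1(d_{N_i})-L_i.$$
Call step $i$ small if $b_i<1-\rho$, and leaf otherwise. There are three kinds of steps.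

* Small: $d_{N_i}<1+b_i<2-\rho\le2-\sigma$ on $B_i$, so $\int_{B_i}\omega^1=b_i\ge e(B_i,Z_i)\ge L_i$ and $x_i\ge0$.
* Leaf with $b_i<1$: $d_{N_i}<2$ on $B_i$, so $\omega^1\ge1-\sigma$ there and $\int_{B_i}\omega^1\ge b_i-\sigma$. Also $L_i\le b_i$, so $x_i\ge-\sigma$.
* Leaf with $b_i\ge1$: the graph $G_2:=N_i[Z_i\cup B_i]$ has $2\le n(G_2)<3.5$, so $\Phi^1(G_2)\ge2-3.5\sigma$ by (1), and $\int_{B_i}\omega^1\ge1-3.5\sigma$. Also $L_i\le1$, so $x_i\ge-3.5\sigma$.

If the whole chain had fewer than $J$ leaf steps, then $\Phi^1(N_0)\ge2+2\varepsilon-4J\sigma\ge2+\varepsilon$, because $4J\sigma=\tau\le\varepsilon/2$. This is a contradiction. So let $m\ge1$ be such that exactly $J$ of the steps $0,\dots,m-1$ are leaf; from now on only these steps are considered. Since $\Phi^1(N_m)\ge2+\varepsilon>\Phi^1(N_0)$, we have $\sum_{i<m}x_i<0$. The negative parts sum to at most $3.5J\sigma\le\tau$, so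
$$\sum_{i<m}x_i^+\le\tau,\qquad\Phi^1(N_i)\le\Phi^1(N_0)+\tau<2+\varepsilon+\tau\quad(i\le m).\tag{7}$$

**Step 2: leaf steps with $b_i\ge1$.** We apply Lemma 4 to $G_2=N_i[Z_i\cup B_i]$ to learn how such a piece is attached. Since $x_i\le\tau$ and $3.5\sigma\le\tau$, the following hold:
$$L_i\ge1-3.5\sigma-\tau\ge1-2\tau,\qquad\int_{B_i}\omega^1=x_i+L_i\le1+\tau,$$
$$\int_{Z_i}\omega^1(d_{G_2})=\Phi^1(G_2)-\int_{B_i}\omega^1\ge1-2\tau,\qquad\Phi^1(G_2)\le2+\tau,$$
and $\Phi^0(G_2)\le\Phi^1(G_2)+3.5\sigma\le2+2\tau\le2+\varepsilon_0$. So Lemma 4 applies to $G_2$. If $n(G_2)=1+b_i\ge2+\rho/4$, then (α) fails because $\eta\le\rho/10$. Hence $G_2$ is $\varepsilon_2$-special with some $Q$, and $n(G_2)\le3.1$. Let $U$ be the complement of $Q$ in $V(G_2)$, so $|U|=b_i$. By Lemma 3 with $h=\varepsilon_2$, $|\{u\in U:d_U(u)>\rho/4\}|\le800\sqrt{\varepsilon_2}/\rho$. We draw three consequences.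

(T-a) $|\{z\in Z_i:d_{B_i}(z)>1+\rho/4\}|\le\gamma:=\frac{8\tau}\rho+\frac{4\varepsilon_2}\rho+\frac{800\sqrt{\varepsilon_2}}\rho$. This is trivial if $b_i<1+\rho/4$, so let $b_i\ge1+\rho/4$. For $z\in Z_i\cap Q$ we have $d_{G_2}(z)\ge2+\frac\rho4-\mathrm{def}_{G_2}(z)$, so $1-\omega^1(d_{G_2}(z))=\min\{1,(d_{G_2}(z)-2+\sigma)^+\}\ge\frac\rho4-\mathrm{def}_{G_2}(z)$. Integrating, $\frac\rho4|Z_i\cap Q|\le2\tau+\varepsilon_2$. And a vertex $z\in Z_i\cap U$ with $d_U(z)\le\rho/4$ has $d_{B_i}(z)\le d_{G_2}(z)\le1+\rho/4$.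

(T-b) If $b_i\ge1+\rho/4$, then measure at least $\rho/8$ of $v\in B_i$ has $d_{N_i}(v)\le1+\rho/4\le2-\rho$. Indeed $|U\cap B_i|\ge b_i-1\ge\rho/4$. All but $800\sqrt{\varepsilon_2}/\rho\le\rho/8$ of these vertices have $d_U\le\rho/4$, hence $d_{N_i}=d_{G_2}\le1+\rho/4$.

(T-c) All but measure $\sqrt{2\tau}+\gamma$ of $z\in Z_i$ satisfy $d_{N_{i+1}}(z)>2-\rho/2$. Since $\int_{Z_i}(1-\ell_i)=1-L_i\le2\tau$, all but $\sqrt{2\tau}$ of them have $\ell_i\ge1-\sqrt{2\tau}$. For these $\omega^1(d_{N_i}(z))\le1-\ell_i(z)\le\sqrt{2\tau}$, so $d_{N_i}(z)\ge3-\sigma-\sqrt{2\tau}$. If also $d_{B_i}(z)\le1+\rho/4$, then $d_{N_{i+1}}(z)=d_{N_i}(z)-d_{B_i}(z)\ge2-\frac\rho4-\sigma-\sqrt{2\tau}>2-\frac\rho2$. The remaining exceptions are bounded by (T-a).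

**Step 3: few low vertices.** The purpose is to find leaf pieces almost all of whose vertices have degree near 2 or more when they are cut off. Let $\mathrm{Low}$ be the set of $v\in\bigcup_{j<m}B_j$ with $d_{N_j}(v)\le2-\rho$, where $v\in B_j$. All vertices of small pieces are low. For instance, if one cuts single independent vertices off $H_m$, each piece is small and each cut vertex is low, with degree $1$. Let $\mathrm{Low}'=\{v\in\mathrm{Low}:d_{N_0}(v)>2-\rho/2\}$; these are the low vertices whose degree was noticeably higher at the start. We claim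
$$|\mathrm{Low}'|\le\gamma_1:=J(\sqrt{2\tau}+\gamma)+\frac{4\tau}\rho\le\frac1{20}.$$
For a step with $b_i<1$ define the waste $e(B_i,Z_i)-L_i=\int_{Z_i}(d_{B_i}-\ell_i)$, with nonnegative integrand. It is at most $x_i^+$ for small steps (where $x_i=b_i-L_i$) and at most $x_i^++\sigma$ for leaf steps (where $x_i\ge b_i-\sigma-L_i$), because $e(B_i,Z_i)\le b_i$. So the total waste over these steps is at most $\tau+J\sigma\le2\tau$.

Let $v\in\mathrm{Low}'\cap B_j$. The degrees $d_{N_0}(v)\ge d_{N_1}(v)\ge\dots\ge d_{N_j}(v)$ fall from above $2-\frac\rho2$ to at most $2-\rho$. Let $i<j$ be the index with $d_{N_{i+1}}(v)\le2-\frac\rho2<d_{N_i}(v)$.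

Suppose $v\in Z_l$ for some leaf step $l\in[i,j-1]$ with $b_l\ge1$. Then $d_{N_{l+1}}(v)\le d_{N_{i+1}}(v)\le2-\frac\rho2$, so $v$ is exceptional in (T-c) for $l$. Such $v$ have total measure at most $J(\sqrt{2\tau}+\gamma)$.

Otherwise the whole difference $d_{N_i}(v)-d_{N_j}(v)$ comes from steps $l\in[i,j-1]$ with $v\in Z_l$ and $b_l<1$. The waste at $v$ in these steps is
$$\big(d_{N_i}(v)-d_{N_j}(v)\big)-\big(\omega^1(d_{N_j}(v))-\omega^1(d_{N_i}(v))\big)\ge\min\{d_{N_i}(v),2-\sigma\}-d_{N_j}(v)\ge\frac\rho2.$$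
For the first inequality, note that $d_{N_j}(v)\le2-\rho\le2-\sigma$, so $\omega^1(d_{N_j}(v))=1$, and $1-\omega^1(d_{N_i}(v))\le(d_{N_i}(v)-(2-\sigma))^+$. The second uses $\sigma\le\rho/4$. Such $v$ have measure at most $2\tau/(\rho/2)=4\tau/\rho$.

This proves $|\mathrm{Low}'|\le\gamma_1$. By the choice of $\varepsilon_2$, $J\gamma\le\frac{8J\tau}\rho+\frac1{100}$, so by the choice of $\sigma$, $\gamma_1\le\frac2{100}\le\frac1{20}$.

Vertices of $\mathrm{Low}\setminus\mathrm{Low}'$ have $d_{N_0}\le2-\frac\rho2\le2-\sigma$. So $\omega^1=1$ on them in every $N_i$ containing them, and $\ell_i=0$ on them in every step. Counting them in $\Phi^1(N_0)$ gives $|\mathrm{Low}|\le\Phi^1(N_0)+\gamma_1\le3$.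

**Step 4: choose three consecutive leaf steps.** By Step 3, at most $3/(\rho/8)=24/\rho$ leaf steps have $|\mathrm{Low}\cap B_j|\ge\rho/8$. Split the $J$ leaf steps into $J/3=\lceil24/\rho\rceil+1$ consecutive triples. Some triple contains no such step. So there are leaf steps $i_1<i_2<i_3$, consecutive among leaf steps, with $|\mathrm{Low}\cap B_i|<\rho/8$ for $i\in\{i_1,i_2,i_3\}$. By (T-b), $1-\rho\le b_i<1+\rho/4$ for these $i$. All other steps between $i_1$ and $i_3$ are small.

**Step 5: the three pieces hardly meet each other's separators.** We show that for $i<j$ in the triple the set $Y=Z_i\cap(B_j\setminus\mathrm{Low})$ has $|Y|\le0.03$. For $i$ in the triple and $v\in B_i\setminus\mathrm{Low}$ we have $d_{N_i}(v)>2-\rho$, and all neighbors of $v$ in $N_i$ lie in $Z_i\cup B_i$. So the non-neighbors of $v$ in $Z_i\cup B_i$, including $v$, have measure less than $1+b_i-(2-\rho)\le\frac{5\rho}4$.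

Consider the good graph $R=N_0[Y\cup(B_i\setminus\mathrm{Low})]$. Since $Y\subset B_j\setminus\mathrm{Low}$, the nonadjacent pairs inside $Y$ number at most $\frac12|Y|\cdot\frac{5\rho}4\le\frac{5\rho}8$. All other nonadjacent pairs of $R$ contain a vertex of $B_i\setminus\mathrm{Low}$ and lie in $Z_i\cup B_i$, so they number at most $(1+\frac\rho4)\frac{5\rho}4$. In total there are at most $1.9\rho$. Let
$$D=n(R)-1\ge|Y|+(1-\rho-\tfrac\rho8)-1=|Y|-\tfrac98\rho.$$
If $D>0$, then $m'=D\kappa$ is a positive integer, and Lemma 2, applied with $m'$ in the role of its $m$ and divided by $\kappa^2$, gives $\frac13(D^2-\kappa^{-2})\le1.9\rho$. So $D^2\le5.7\rho+\kappa^{-2}\le5.76\rho$, since $\kappa^{-1}\le\sigma/2\le\rho/8$. Hence in all cases $|Y|\le2.4\sqrt\rho+\frac98\rho\le3\sqrt\rho=0.03$.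

**Step 6: the weight of three pieces exceeds the potential.** Let $\Gamma=\bigcup_{i_1\le i\le i_3}B_i\subset V(N_{i_1})$. For $v\in B_j\subset\Gamma$, going back from $N_j$ to $N_{i_1}$ costs $v$ the losses of the steps in between: $\omega^1(d_{N_{i_1}}(v))=\omega^1(d_{N_j}(v))-\sum\ell_i(v)$, summed over $i_1\le i<j$ with $v\in Z_i$. Summing over $v$,
$$\int_\Gamma\omega^1(d_{N_{i_1}})=\sum_{i=i_1}^{i_3}\Big[\int_{B_i}\omega^1(d_{N_i})-\int_{Z_i\cap\Gamma}\ell_i\Big].$$
For small steps the bracket is at least $b_i-L_i\ge0$. For $i\in\{i_1,i_2,i_3\}$, Step 1 gives $\int_{B_i}\omega^1(d_{N_i})\ge b_i-\sigma\ge1-\rho-\sigma$ if $b_i<1$, and $\ge1-3.5\sigma$ if $b_i\ge1$. In both cases this is at least $1-2\rho$. The losses for these three steps are as follows.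

* $i=i_3$: $Z_{i_3}\cap\Gamma=\emptyset$, because a vertex of $Z_{i_3}$ is cut off after step $i_3$ or not at all.
* $i=i_2$: a vertex of $Z_{i_2}\cap\Gamma$ lies in a small piece or in $B_{i_3}$. So it is low, and low vertices have loss only on $\mathrm{Low}'$, at most $\gamma_1$ in total since $\ell\le1$. Or it lies in $B_{i_3}\setminus\mathrm{Low}$, which meets $Z_{i_2}$ in measure at most $0.03$ by Step 5.
* $i=i_1$: a vertex of $Z_{i_1}\cap\Gamma$ is low (total loss at most $\gamma_1$), or lies in $B_{i_2}\setminus\mathrm{Low}$ or $B_{i_3}\setminus\mathrm{Low}$ (measure at most $0.03$ each).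

Therefore
$$\Phi^1(N_{i_1})\ge3(1-2\rho)-0.09-2\gamma_1>2.8,$$
whereas (7) gives $\Phi^1(N_{i_1})<2+\varepsilon+\tau<2.1$. This contradiction proves Proposition 5. ∎

## 11. Proof of Theorem 2 and failure of part (b)

*Proof of Theorem 2.* The constant $\sigma$ was fixed without reference to $\kappa$, and all conditions on $\kappa$ in Section 8, including $\sigma\kappa\ge2$, hold for $k\ge k_0$ with a suitable absolute $k_0$. Let $k\ge k_0$ and $\delta(G)\ge(3-\sigma)\kappa$. Then $n(G)\ge2$, and $d_G(v)\ge3-\sigma=c_1$ for every vertex, so $\Phi^1(G)=0$. But a good graph with $n(G)\ge2$ has $\Phi^1(G)>0$: if $n\ge3.5$, then $\Phi^1\ge2+\varepsilon$ by Proposition 5; if $2\le n<3.5$, then $\Phi^1\ge\Phi^0-3.5\sigma\ge2-3.5\sigma>0$ by (1). So $G$ is not good. ∎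

*Proof of the Corollary.* For $k\ge k_0$ we have $\sigma(k-1)\ge2$, hence $3k-5=3(k-1)-2\ge(3-\sigma)(k-1)$. By Theorem 2, every graph with $\delta(G)=3k-5$ has a $k$-connected subgraph. So (b) is false for every $k\ge k_0$. Part (a) is true for every $k\ge2$ by Theorem 1(i), and (b) holds for $2\le k\le7$ by the quoted facts. Since Conjecture 1 asserts both parts for every $k\ge2$, it is disproved. ∎
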